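\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Every cuppable $\Sigma^0_2$ enumeration degree is low-cuppable}


\begin{abstract}
We show that if a $\Sigma^0_2$ enumeration degree $u$ joins to $0_e'$ with some incomplete $\Sigma^0_2$ enumeration degree, then it joins to $0_e'$ with a low $\Delta^0_2$ one. Thus the cuppable and the low-cuppable $\Sigma^0_2$ enumeration degrees coincide. The proof extracts from an arbitrary incomplete partner of $u$ a $\Sigma^0_2$ family of finite sets, called a witness, and then builds a low partner from the witness, with no further use of the given partner. The existence of a witness characterizes cuppability, and the analogous characterization holds below any total degree $x\ge 0_e'$.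
\end{abstract}


\section{The question and the answer}

A set $A$ of natural numbers is \emph{enumeration reducible} to $B$, written $A\le_e B$, if there is a uniform effective procedure turning any enumeration of $B$ into an enumeration of $A$. The resulting degrees form an upper semilattice with least element $0_e$, the degree of the c.e.\ sets, and with a jump operation $a\mapsto a'$. Its local structure $\mathcal G_e$ is the interval $[0_e,0_e']$, which consists exactly of the degrees of $\Sigma^0_2$ sets. (Precise definitions are recalled in Section~\ref{sec:prelim}.)

Let $u\in\mathcal G_e$. A \emph{partner} of $u$ is a degree $v\in\mathcal G_e$ with $v\ne 0_e'$ and $u\vee v=0_e'$. If $u$ has a partner, it is called \emph{cuppable}. A degree $a$ is \emph{low} if $a'=0_e'$, that is, if the jump cannot tell it from $0_e$. Since $a<a'$ always holds, a low degree lies strictly below $0_e'$, so lowness is a strong form of incompleteness. We call $u$ \emph{low-cuppable} if it has a low partner. Is lowness of the partner a real restriction? In other words: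

\begin{quote}
\emph{Are there cuppable $\Sigma^0_2$ enumeration degrees that are not low-cuppable?}
\end{quote}

This problem is posed in~\cite{CD}.

The extreme cases give no hint. The degree $0_e$ has no partner, since $0_e\vee v=v$, and $0_e'$ has the low partner $0_e$. Between them, a theorem of Soskova and Wu says that every nonzero $\Delta^0_2$ enumeration degree is low-cuppable. It is also known that whenever $u,v\in\mathcal G_e$ and $u\vee v=0_e'$, there is a low $\Delta^0_2$ degree $a$ with $u\vee a=0_e'$ \emph{or} $v\vee a=0_e'$. These facts point toward the answer ``no'', but the second does not say which of $u$ and $v$ receives the low partner, and there is a reason for doubt outside the $\Delta^0_2$ degrees. If $A$ is merely $\Sigma^0_2$, the oracle $\emptyset'$ can enumerate $A$ but in general cannot recognize that a number is missing from $A$. We shall see in Section~\ref{sec:small} that a direct construction of a low partner calls for exactly this kind of recognition. The point of this paper is that an arbitrary partner of $u$ provides enough of it.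

\begin{theorem}\label{thm:main}
Every cuppable $\Sigma^0_2$ enumeration degree is low-cuppable. More precisely, if $u,v\in\mathcal G_e$, $v\neq 0_e'$ and $u\vee v=0_e'$, then there is a low $\Delta^0_2$ enumeration degree $a$ with $u\vee a=0_e'$.
\end{theorem}

So the answer to the question is no, and every $\Sigma^0_2$ enumeration degree is either noncuppable or cuppable by a low $\Delta^0_2$ degree. If $u\vee v=0_e'$ with $u,v<0_e'$, then applying the theorem twice shows that \emph{both} $u$ and $v$ are low-cuppable.

The proof uses neither of the two known results. It has two steps. Lemma~\ref{lem:witness} turns a partner into a \emph{witness}: for a set $A\in u$, this is a $\Sigma^0_2$ collection of finite sets, none of them contained in $A$, that meets every c.e.\ collection containing all finite subsets of $A$. Lemma~\ref{lem:low} turns a witness into a low partner. Conversely, a low partner is a partner, so the existence of a witness characterizes cuppability. Theorem~\ref{thm:class} states this equivalence below an arbitrary total degree $x\ge 0_e'$, with lowness of $b$ replaced by $b'\le x$, and Corollary~\ref{cor:SW} derives the Soskova--Wu theorem from it.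

\section{Definitions and textbook facts}\label{sec:prelim}

We identify finite sets with their canonical indices and fix a computable bijective pairing $\langle\cdot,\cdot\rangle$. Thus a set of finite sets, or of pairs $\langle j,E\rangle$ with $E$ finite, is a set of numbers. We write $\mathrm{Fin}(A)$ for the set of all finite subsets of $A$, and $A\oplus B=\{2n:n\in A\}\cup\{2n+1:n\in B\}$.

Each c.e.\ set $W_e$ acts as an \emph{enumeration operator}:
\[
n\in W_e(Y)\iff \langle n,D\rangle\in W_e\text{ for some finite }D\subseteq Y .
\]
Then $A\le_e B$ means $A=W_e(B)$ for some $e$. Two properties of operators are used throughout. They are monotone ($Y\subseteq Y'$ implies $W_e(Y)\subseteq W_e(Y')$), and membership of $n$ in $W_e(Y)$ is already secured by a finite subset of $Y$. The join of degrees is induced by $\oplus$.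

Let $K_Y=\{e:e\in W_e(Y)\}$. The jump of $\deg_e(Y)$ is $\deg_e(K_Y\oplus\overline{K_Y})$. We need the following facts.

\begin{enumerate}
\item[(F1)] $Y\equiv_e K_Y$, and $Y\le_T K_Y$. The operator $\{\langle e,D\rangle:\langle e,D\rangle\in W_e\}$ takes $Y$ to $K_Y$. Conversely, let $f$ be a computable function such that $W_{f(b)}(Y)$ is all of $\mathbb N$ if $b\in Y$ and is empty otherwise. Then $b\in Y$ iff $f(b)\in K_Y$, which gives both $Y\le_e K_Y$ and $Y\le_T K_Y$.
\item[(F2)] The jump is monotone. If $A=W_i(B)$, let $W_{g(e)}(B)$ be $\mathbb N$ if $e\in W_e(W_i(B))$ and empty otherwise, with $g$ computable. Then $e\in K_A$ iff $g(e)\in K_B$, so $K_A\oplus\overline{K_A}\le_e K_B\oplus\overline{K_B}$.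
\item[(F3)] $a<a'$ for every $a$. By (F1), $a\le a'$. If equality held for $a=\deg_e(Y)$, we would have $\overline{K_Y}=W_e(Y)$ for some $e$, and then $e\in K_Y\iff e\in W_e(Y)\iff e\notin K_Y$.
\item[(F4)] $Y\le_e X\oplus\overline X$ iff $Y$ is c.e.\ in $X$. Indeed, a finite subset of $X\oplus\overline X$ is the same as a finite list of correct answers to oracle questions about $X$. In particular, if $Y\le_T X$, then $Y\oplus\overline Y\le_e X\oplus\overline X$.
\end{enumerate}

The set $K_\emptyset$ is c.e., and every c.e.\ set $C$ is many-one reducible to it: let $W_{h(n)}(\emptyset)$ be $\mathbb N$ if $n\in C$ and empty otherwise, with $h$ computable; then $n\in C$ iff $h(n)\in K_\emptyset$. So $K_\emptyset$ and $\emptyset'$ are many-one equivalent, and $0_e'=\deg_e(\emptyset'\oplus\overline{\emptyset'})$. By (F4), the degrees in $\mathcal G_e$ are exactly those of sets c.e.\ in $\emptyset'$, that is, of $\Sigma^0_2$ sets. A degree is called $\Delta^0_2$ if it contains a $\Delta^0_2$ set, and \emph{total} if it contains a set of the form $X\oplus\overline X$.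

To show that $b=\deg_e(B)$ is low it suffices to show $K_B\le_T\emptyset'$. Then (F4) gives $b'\le 0_e'$, and $b'\ge 0_e'$ by (F2). Moreover $B$ is then $\Delta^0_2$ by (F1).

\section{One requirement, by hand}\label{sec:small}

Let a $\Sigma^0_2$ set $A$ be given and let $L=K_\emptyset\oplus\overline{K_\emptyset}$, a set in $0_e'$ that is computable from $\emptyset'$. We look for $B$ with $L\le_e A\oplus B$ and with $\deg_e(B)$ low. Let us take $B$ to be a set of \emph{rules}. A rule is a pair $\langle j,E\rangle$ with $E$ finite, read as
\begin{quote}
if $E\subseteq A$, then enumerate $j$.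
\end{quote}
If $E\subseteq A$, we say that the rule \emph{fires}. The fixed operator
\begin{equation}\label{eq:Gamma}
\Gamma(Y\oplus W)=\{j:\langle j,E\rangle\in W\text{ for some finite }E\subseteq Y\}
\end{equation}
executes the rules. For $\Gamma(A\oplus B)=L$ we need that every $j\in L$ has a rule $\langle j,E\rangle\in B$ with $E\subseteq A$, and that every rule in $B$ is \emph{safe}, meaning that $j\in L$ or $E\not\subseteq A$. The set $B=\{\langle j,\emptyset\rangle:j\in L\}$ does this, but it enumerates $L$ without any help from $A$, so its degree is not low. To make $B$ low, we must arrange that $\emptyset'$ can decide $e\in W_e(B)$ for each $e$.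

Consider a single $e$ of the simplest interesting form. Let $\mathcal S$ be a c.e.\ set of finite sets, fix a number $k\notin L$, and suppose that
\[
e\in W_e(Y)\iff\langle k,E'\rangle\in Y\text{ for some }E'\in\mathcal S .
\]
Suppose no rules have been put into $B$ yet. There are two ways to settle whether $e\in W_e(B)$.
\begin{itemize}
\item \emph{Yes.} If some $E'\in\mathcal S$ is not contained in $A$, put $\langle k,E'\rangle$ into $B$. This rule never fires, so it is safe, and it puts $e$ into $W_e(B)$.
\item \emph{No.} If some finite $E\subseteq A$ is contained in no member of $\mathcal S$, promise that every rule put into $B$ from now on has the form $\langle j,E''\rangle$ with $E\subseteq E''$. Then $e\notin W_e(B)$. Because $E\subseteq A$, the promise does not block the coding: for $j\in L$ the rule $\langle j,E\rangle$ is allowed, and it fires.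
\end{itemize}
If neither way is open, then every member of $\mathcal S$ is contained in $A$ and every finite subset of $A$ is contained in a member of $\mathcal S$. So $A=\bigcup\mathcal S$ is c.e. Hence, \emph{if $A$ is not c.e., one of the two ways is open.}

It remains to find an open one using only $\emptyset'$. Suppose $A$ is not c.e. If $A$ is $\Delta^0_2$, then $\emptyset'$ can search for a set $E'$ and for a set $E$ simultaneously, and the search ends. If $A$ is only $\Sigma^0_2$, the search for $E$ is still possible: $\emptyset'$ enumerates the finite subsets of $A$, and it decides whether a given $E$ is contained in a member of $\mathcal S$. The search for $E'$ is not possible in general, because the condition $E'\not\subseteq A$ need not be c.e.\ in $\emptyset'$. What we need is a supply $Z$ of finite sets, c.e.\ in $\emptyset'$, that are \emph{certified} not to be contained in $A$, and that is rich enough for one of the two searches always to succeed.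

\section{Witnesses}

The preceding discussion tells us what to ask of $Z$. In general the c.e.\ set to be considered is the set $\mathcal R$ of those finite $E$ that, used as a promise, leave open the possibility that $e$ enters $W_e(B)$. In the example, $\mathcal R$ is the set of all subsets of members of $\mathcal S$. The ``no'' search fails exactly when $\mathrm{Fin}(A)\subseteq\mathcal R$, and in that case we want $\mathcal R$ to contain a certified set. In the example this opens the ``yes'' way: a certified set in $\mathcal R$ is contained in some $E'\in\mathcal S$, and then $E'\not\subseteq A$.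

\begin{definition}\label{def:witness}
An \emph{$X$-witness} for $A$ is a set $Z$ of finite sets, c.e.\ in $X$, such that
\begin{enumerate}
\item[(Z1)] if $D\in Z$, then $D\not\subseteq A$;
\item[(Z2)] every c.e.\ set $\mathcal R$ of finite sets with $\mathrm{Fin}(A)\subseteq\mathcal R$ meets $Z$.
\end{enumerate}
\end{definition}

So $\mathrm{Fin}(A)$ and $Z$ are disjoint, and no c.e.\ set contains the first and misses the second. A c.e.\ set $A$ has no witness, whatever $X$ is: take $\mathcal R=\mathrm{Fin}(A)$.

Where can certificates come from? Suppose $V$ belongs to a partner of $\deg_e(A)$, with $L=\Lambda(A\oplus V)$. If we replace $A$ by a finite set $D$ and find that $\Lambda(D\oplus V)$ contains a number outside $L$, then $D$ cannot be contained in $A$. This is a certificate that $\emptyset'$ can recognize. If a set $D\not\subseteq A$ causes no such error, it is not certified, but then it is also harmless: it can be used in place of a part of $A$ without producing wrong numbers. If a c.e.\ set $\mathcal R\supseteq\mathrm{Fin}(A)$ consisted of harmless sets only, it could replace $A$ altogether, and $V$ alone would enumerate $L$. The following proof makes this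 precise. For Theorem~\ref{thm:main} the case $X=\emptyset'$ suffices.

\begin{lemma}\label{lem:witness}
Let $V$ be c.e.\ in $X$, $L\le_T X$, $L\le_e A\oplus V$ and $L\not\le_e V$. Then $A$ has an $X$-witness.
\end{lemma}

\begin{proof}
Let $L=\Lambda(A\oplus V)$ with $\Lambda$ an enumeration operator, and put
\[
Z=\{D\text{ finite}:\text{there is } n\notin L\text{ with }n\in\Lambda(D\oplus V)\}.
\]
Since $V$ is c.e.\ in $X$, so is the set of pairs $\langle n,D\rangle$ with $n\in\Lambda(D\oplus V)$. Since $L\le_T X$, the oracle $X$ can check $n\notin L$. So $Z$ is c.e.\ in $X$.

(Z1) If $D\subseteq A$, then $\Lambda(D\oplus V)\subseteq\Lambda(A\oplus V)=L$ by monotonicity, so $D\notin Z$.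

(Z2) Suppose that $\mathcal R\supseteq\mathrm{Fin}(A)$ is c.e.\ and $\mathcal R\cap Z=\emptyset$. Since $\mathcal R$ is c.e.,
\[
\hat\Lambda(Y)=\{n:n\in\Lambda(D\oplus Y)\text{ for some }D\in\mathcal R\}
\]
is an enumeration operator. We claim $\hat\Lambda(V)=L$. If $n\in L$, then $n\in\Lambda(D\oplus V)$ for some finite $D\subseteq A$; since $D\in\mathcal R$, we get $n\in\hat\Lambda(V)$. If $n\in\hat\Lambda(V)$ but $n\notin L$, then $n\in\Lambda(D\oplus V)$ for some $D\in\mathcal R$, and this $D$ is in $Z$, contrary to $\mathcal R\cap Z=\emptyset$. So $L=\hat\Lambda(V)\le_e V$, contradicting the hypothesis.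
\end{proof}

The hypothesis $L\not\le_e V$, incompleteness of the partner, is used only for (Z2), and it cannot be dropped: with $V=L$ the remaining hypotheses hold for $A=\emptyset$ whenever $L\le_T X$, and $\emptyset$ has no witness.

\section{From a witness to a low partner}

We now carry out the construction of Section~\ref{sec:small} for all $e$ in turn. Besides the rules already issued (a finite set $F_s$) we keep the union $D_s\subseteq A$ of all promises made so far. Later rules must come from $R_{D_s}$, where for finite $D$
\[
R_D=\{\langle j,E\rangle:E\text{ finite},\ D\subseteq E\}.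
\]
This set is computable uniformly in $D$, and $D\subseteq D^*$ implies $R_{D^*}\subseteq R_D$. Even stages settle one question $e\in W_e(B)$ each, and odd stages code $L$.

\begin{lemma}\label{lem:low}
Let $\emptyset'\le_T X$, let $A$ be c.e.\ in $X$ with an $X$-witness $Z$, and let $L\le_T X$. Then there is a set $B$ with $L\le_e A\oplus B$ and $K_B\le_T X$.
\end{lemma}

\begin{proof}
As before, call a rule $\langle j,E\rangle$ \emph{safe} if $j\in L$ or $E\not\subseteq A$. Computably in $X$ we build finite sets $F_0\subseteq F_1\subseteq\cdots$ and $D_0\subseteq D_1\subseteq\cdots$, starting with $F_0=D_0=\emptyset$, such that for all $s$: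
\begin{enumerate}
\item[(a)] all elements of $F_s$ are safe;
\item[(b)] $D_s\subseteq A$;
\item[(c)] $F_{s+1}\subseteq F_s\cup R_{D_s}$.
\end{enumerate}

\emph{Stage $s=2e$: deciding $e\in W_e(B)$.} Let
\[
\mathcal R=\{E\text{ finite}:e\in W_e(F_s\cup R_{D_s\cup E})\}.
\]
Thus $E\in\mathcal R$ means that, even if we additionally promise $E$, allowed rules can still put $e$ into $W_e(B)$. The set $\mathcal R$ is c.e., with an index computable from $e$, $F_s$ and $D_s$. Search simultaneously for
\begin{enumerate}
\item[(i)] a finite $E\subseteq A$ with $E\notin\mathcal R$, or
\item[(ii)] some $E\in\mathcal R\cap Z$.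
\end{enumerate}
The oracle $X$ can carry out both searches: $A$ and $Z$ are c.e.\ in $X$, and membership in the c.e.\ set $\mathcal R$ can be decided by $\emptyset'$, hence by $X$. One of the searches succeeds: if (i) has no solution, then $\mathrm{Fin}(A)\subseteq\mathcal R$, and (Z2) gives a solution of (ii). Act on the first solution found.
\begin{itemize}
\item In case (i), make the promise: $D_{s+1}=D_s\cup E$ and $F_{s+1}=F_s$. Since $E\subseteq A$, (b) is preserved.
\item In case (ii), choose a finite $\tau\subseteq R_{D_s\cup E}$ with $e\in W_e(F_s\cup\tau)$, and issue these rules: $F_{s+1}=F_s\cup\tau$ and $D_{s+1}=D_s$. Such a $\tau$ exists because $E\in\mathcal R$ and membership of $e$ in $W_e(F_s\cup R_{D_s\cup E})$ is secured by a finite subset of the argument, and it can be found effectively. Each element of $\tau$ has the form $\langle j,E'\rangle$ with $E\subseteq E'$. As $E\in Z$, (Z1) gives $E\not\subseteq A$, so $E'\not\subseteq A$ and the rule is safe. Also $\tau\subseteq R_{D_s}$, so (c) holds.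
\end{itemize}

\emph{Stage $s=2j+1$: coding $j$.} Let $D_{s+1}=D_s$. If $j\in L$, which $X$ can decide, let $F_{s+1}=F_s\cup\{\langle j,D_s\rangle\}$; the new rule is safe because $j\in L$, and it lies in $R_{D_s}$. If $j\notin L$, let $F_{s+1}=F_s$.

So (a)--(c) hold throughout. Let $B=\bigcup_s F_s$.

\emph{All promises are kept.} We claim
\begin{equation}\label{eq:promise}
B\subseteq F_s\cup R_{D_s}\qquad\text{for every }s .
\end{equation}
Fix $s$. By induction on $t\ge s$ we have $F_t\subseteq F_s\cup R_{D_s}$. This is trivial for $t=s$, and if it holds for $t$, then (c) gives $F_{t+1}\subseteq F_t\cup R_{D_t}\subseteq F_s\cup R_{D_s}$, because $D_s\subseteq D_t$ implies $R_{D_t}\subseteq R_{D_s}$. For $t<s$ we have $F_t\subseteq F_s$.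

\emph{$L\le_e A\oplus B$.} Let $\Gamma$ be the operator in~\eqref{eq:Gamma}. If $j\in L$, then stage $s=2j+1$ puts $\langle j,D_s\rangle$ into $B$, and $D_s\subseteq A$ by (b), so $j\in\Gamma(A\oplus B)$. If $j\in\Gamma(A\oplus B)$, there is $\langle j,E\rangle\in B$ with $E\subseteq A$. This rule is safe by (a), so $j\in L$. Hence $\Gamma(A\oplus B)=L$.

\emph{$K_B\le_T X$.} To decide $e\in W_e(B)$, run the construction, computably in $X$, through stage $s=2e$. If case (ii) applied, then $e\in W_e(F_{s+1})\subseteq W_e(B)$. If case (i) applied with the set $E$, then \eqref{eq:promise} at $s+1$ gives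
\[
B\subseteq F_{s+1}\cup R_{D_{s+1}}=F_s\cup R_{D_s\cup E}.
\]
Since $E\notin\mathcal R$, we have $e\notin W_e(F_s\cup R_{D_s\cup E})$, and so $e\notin W_e(B)$ by monotonicity.
\end{proof}

Note where the hypotheses enter. That $A$ is c.e.\ in $X$ makes search (i) possible; that $\emptyset'\le_T X$ allows us to test $E\notin\mathcal R$ there; $L\le_T X$ is used at odd stages; (Z2) makes the search at even stages end, and (Z1) keeps the rules of case (ii) safe. The oracle $X$ never needs to know that a set is not contained in $A$ except through $Z$.

\section{The theorems}

\begin{proof}[Proof of Theorem~\ref{thm:main}]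
Let $u,v\in\mathcal G_e$ with $v\ne0_e'$ and $u\vee v=0_e'$. Take $\Sigma^0_2$ sets $A\in u$ and $V\in v$; both are c.e.\ in $\emptyset'$. Let $L=K_\emptyset\oplus\overline{K_\emptyset}\in 0_e'$, so that $L\le_T\emptyset'$. From $u\vee v=0_e'$ we get $L\le_e A\oplus V$. Since $v\le 0_e'$ and $v\ne 0_e'$, we have $L\not\le_e V$. By Lemma~\ref{lem:witness} with $X=\emptyset'$, the set $A$ has an $\emptyset'$-witness, and by Lemma~\ref{lem:low} with $X=\emptyset'$ there is $B$ with $L\le_e A\oplus B$ and $K_B\le_T\emptyset'$.

Let $a=\deg_e(B)$. As noted at the end of Section~\ref{sec:prelim}, $K_B\le_T\emptyset'$ implies that $a$ is low and that $B$ is $\Delta^0_2$. In particular $a\le 0_e'$, so $u\vee a\le 0_e'$, and $L\le_e A\oplus B$ gives $u\vee a=0_e'$.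
\end{proof}

The proof is uniform in the given partner.

\begin{proposition}\label{prop:uniform}
Let $L=K_\emptyset\oplus\overline{K_\emptyset}$. From $\Sigma^0_2$ indices of sets $A$ and $V$ and an index of an enumeration operator $\Lambda$ with $\Lambda(A\oplus V)=L\not\le_e V$, one can compute indices for algorithms that decide with oracle $\emptyset'$ a set $B$ and its $K_B$, where $\Gamma(A\oplus B)=L$ for the fixed operator $\Gamma$ of~\eqref{eq:Gamma}.
\end{proposition}

\begin{proof}
Fix a procedure that decides $L$ with oracle $\emptyset'$. Together with the indices of $V$ and $\Lambda$, it yields an $\emptyset'$-enumeration of the set $Z$ defined in the proof of Lemma~\ref{lem:witness}. The construction in Lemma~\ref{lem:low} uses only the $\emptyset'$-enumerations of $A$ and $Z$ and the decision procedure for $L$. It gives a decision procedure for $K_B$, and hence, by the function $f$ of (F1), one for $B$.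
\end{proof}

Since the lemmas were proved for oracles $X$ above $\emptyset'$, they also give a characterization of cuppability, valid in intervals below any total degree $x\ge 0_e'$.

\begin{theorem}\label{thm:class}
Let $x=\deg_e(X\oplus\overline X)$ be a total enumeration degree with $x\ge0_e'$, and let $u=\deg_e(A)\le x$. The following are equivalent:
\begin{enumerate}
\item[(1)] there is $v<x$ with $u\vee v=x$;
\item[(2)] there is $b$ with $b'\le x$ (hence $b<x$) and $u\vee b=x$;
\item[(3)] $A$ has an $X$-witness.
\end{enumerate}
In particular, for $u=\deg_e(A)\in\mathcal G_e$,
\[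
u\text{ is cuppable}\iff u\text{ is low-cuppable}\iff A\text{ has a }\Sigma^0_2\text{ witness},
\]
where a $\Sigma^0_2$ witness is an $\emptyset'$-witness.
\end{theorem}

\begin{proof}
Since $\emptyset'\oplus\overline{\emptyset'}\le_e X\oplus\overline X$, both $\emptyset'$ and its complement are c.e.\ in $X$ by (F4). So $\emptyset'\le_T X$. Also by (F4), which applies because $x$ is total, the sets of degree at most $x$ are exactly the sets c.e.\ in $X$. In particular $A$ is c.e.\ in $X$. Let $L=X\oplus\overline X\in x$; then $L\le_T X$.

(1)$\Rightarrow$(3): Let $V\in v$. Then $V$ is c.e.\ in $X$, $L\le_e A\oplus V$, and $L\not\le_e V$ because $v<x$. Apply Lemma~\ref{lem:witness}.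

(3)$\Rightarrow$(2): Lemma~\ref{lem:low} gives $B$ with $L\le_e A\oplus B$ and $K_B\le_T X$. Let $b=\deg_e(B)$. By (F4), $K_B\oplus\overline{K_B}\le_e X\oplus\overline X$, that is, $b'\le x$. By (F3), $b<b'\le x$. So $u\vee b\le x$, and $L\le_e A\oplus B$ gives equality.

(2)$\Rightarrow$(1): By (F3), $b<b'\le x$, so $v=b$ is as required.

For the last statement take $X=\emptyset'$. Then $x=0_e'$, and condition (1) says that $u$ is cuppable. Since $b'\ge0_e'$ always holds, $b'\le0_e'$ says that $b$ is low, so condition (2) says that $u$ is low-cuppable.
\end{proof}

\begin{remark}
Conditions (1) and (2) mention only the degrees $u$ and $x$. So having an $X$-witness does not depend on the choice of the set $A$ in $u$, nor on the choice of $X$ with $X\oplus\overline X\in x$.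
\end{remark}

For a $\Delta^0_2$ set no partner is needed to obtain a witness. As in Section~\ref{sec:small}, every finite set not contained in $A$ may count as certified. This gives a new proof of the Soskova--Wu theorem.

\begin{corollary}[Soskova and Wu]\label{cor:SW}
Every nonzero $\Delta^0_2$ enumeration degree is low-cuppable.
\end{corollary}

\begin{proof}
Let $A$ be a $\Delta^0_2$ set in the given degree. Since the degree is nonzero, $A$ is not c.e. The set $Z=\{D\text{ finite}:D\not\subseteq A\}$ is $\Delta^0_2$, hence c.e.\ in $\emptyset'$, and (Z1) holds by definition. If a c.e.\ set $\mathcal R\supseteq\mathrm{Fin}(A)$ of finite sets missed $Z$, then $\mathcal R=\mathrm{Fin}(A)$, and $A=\bigcup\mathcal R$ would be c.e. So (Z2) holds, $Z$ is an $\emptyset'$-witness for $A$, and Theorem~\ref{thm:class} applies.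
\end{proof}

\begin{thebibliography}{9}
\bibitem{CD} \emph{Cupping and Definability in the Local Structure}, \url{https://store.fmi.uni-sofia.bg/fmi/logic/soskov/ParInf/Preprints/LowCuppingDefinability.pdf}.
\end{thebibliography}

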